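# Periodic Rational Difference Equations: Three Base Cycles Generate All the Others

## 1. Rational equations, cycles, rescaling and stretching

**Definition (the equations).** Let $k\ge 1$. A rational difference equation of order $k$ is
$$x_{n+k} = \frac{A_1 x_n + A_2 x_{n+1} + \dots + A_k x_{n+k-1} + A_0}{B_1 x_n + B_2 x_{n+1} + \dots + B_k x_{n+k-1} + B_0}, \qquad n\ge 0, \tag{1}$$
with $x_0,\dots,x_{k-1}>0$ and coefficients $A_i,B_i\ge 0$, $\sum_i A_i>0$, $\sum_i B_i>0$, $A_1^2+B_1^2\ne 0$.

The numerator and the denominator are positive on positive data, so every solution exists for all $n$ and stays positive. For example, $x_{n+2}=x_{n+1}/x_n$ is the case $k=2$, $A_2=B_1=1$, all other coefficients zero.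

Write $\Omega=(0,\infty)^k$ and let $f$ be the right side of (1). The state map
$$F(x_0,\dots,x_{k-1})=(x_1,\dots,x_{k-1},f(x_0,\dots,x_{k-1}))$$
sends $\Omega$ to $\Omega$ and moves a solution one step forward.

**Definition (cycle).** Equation (1) is a $p$-cycle if every solution satisfies $x_{n+p}=x_n$ for all $n\ge0$, whatever the positive initial conditions. Equivalently, $F^p=\mathrm{id}$ on $\Omega$.

For example, $x_{n+2}=x_{n+1}/x_n$ started at $x,y$ produces
$$x,\ y,\ \tfrac yx,\ \tfrac1x,\ \tfrac1y,\ \tfrac xy,\ x,\ y,\dots,$$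
so it is a 6-cycle.

**Definition (trivial cycles).** The trivial cycles are $x_{n+k}=x_n$ (a $k$-cycle) and $x_{n+k}=c/x_n$ with $c>0$ (a $2k$-cycle, since $x_{n+2k}=c/(c/x_n)=x_n$).

**Definition (equivalence).** Two equations are equivalent if one becomes the other under a rescaling $x_n=hu_n$ with $h>0$.

For example, let $a>0$ satisfy $a^2+a=1$. In $x_{n+2}x_n=a^2+ax_{n+1}$ put $x_n=au_n$. This gives $a^2u_{n+2}u_n=a^2+a^2u_{n+1}$, so the equation is equivalent to $u_{n+2}=(1+u_{n+1})/u_n$.

**Definition (generated cycle).** A cycle of order $k=mk_0$ is generated by a cycle of order $k_0$ if it is obtained from it, up to equivalence, by replacing every index shift $u_{n+j}$ with $u_{n+mj}$.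

For example, $u_{n+4}=u_{n+2}/u_n$ is generated by $u_{n+2}=u_{n+1}/u_n$ with $m=2$. The even-indexed terms and the odd-indexed terms each follow the 6-cycle independently, so the period is $2\cdot 6$.

We can now pose the question. It comes from "Some results on periodicity of difference equations", http://www.dma.uvigo.es/~eliz/pdf/Linero.pdf. The following is known. For $k=2$ and $k=4$, every non-trivial cycle of the form (1) is equivalent to one of
$$u_{n+2}=\frac{u_{n+1}}{u_n}\ (6\text{-cycle}),\quad u_{n+2}=\frac{1+u_{n+1}}{u_n}\ (5\text{-cycle, Lyness}),\quad u_{n+4}=\frac{u_{n+2}}{u_n},\quad u_{n+4}=\frac{1+u_{n+2}}{u_n}.$$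
For $k\in\{1,3,5,7,9,11\}$, every non-trivial cycle is equivalent to one of
$$u_{n+3}=\frac{1+u_{n+2}+u_{n+1}}{u_n}\ (8\text{-cycle}),\qquad u_{n+9}=\frac{1+u_{n+6}+u_{n+3}}{u_n}\ ((3\times 8)\text{-cycle}).$$
So for $k=1,2,3,4,5,7,9,11$ every non-trivial cycle is generated by one of three base cycles. *For $k=6,8,10$ and $k\ge12$, is there a non-trivial cycle that is not generated by one of these?* The answer is no, for every $k$.

**Theorem 1.** Let $k\ge1$. Up to equivalence, the non-trivial $p$-cycles of the form (1) of order $k$ are exactly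

* (i) $u_{n+2m}=u_{n+m}/u_n$, for $k=2m$ (minimal period $6m$);
* (ii) $u_{n+2m}=(1+u_{n+m})/u_n$, for $k=2m$ (minimal period $5m$);
* (iii) $u_{n+3m}=(1+u_{n+2m}+u_{n+m})/u_n$, for $k=3m$ (minimal period $8m$).

So the number of equivalence classes of non-trivial cycles of order $k$ is $2\cdot[2\mid k]+[3\mid k]$, and there are none if $\gcd(k,6)=1$. The conclusion holds under weaker hypotheses: it suffices that $x_{n+p}=x_n$ for initial data in some nonempty open set, or that every positive solution is periodic with a period allowed to depend on the solution.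

The proof does not use the known cases above, except that the three base equations are cycles, and we check that by hand in the next section.

**The weaker hypotheses.** We first remove them. The map $F^p$ is real-analytic on the connected set $\Omega$. If $F^p=\mathrm{id}$ on a nonempty open set, then $F^p=\mathrm{id}$ on $\Omega$ by the identity theorem. If every solution is periodic, then $\Omega=\bigcup_{p\ge1}\mathrm{Fix}(F^p)$ is a countable union of closed subsets of $\Omega$. By the Baire category theorem one of them has nonempty interior, and we are back in the first situation. *From now on $F^p=\mathrm{id}$ on $\Omega$ for a fixed $p$.*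

## 2. The three base equations, and order one, by hand

The three base equations have the form $u_{n+k}u_n=$ (an expression symmetric under reversal of $u_{n+1},\dots,u_{n+k-1}$). So a solution read backward satisfies the same equation. This shortens the verification of the periods.

**The 5-cycle.** Let two consecutive terms be $x,y$. The next two are $\frac{1+y}{x}$ and $\frac{1+(1+y)/x}{y}=\frac{1+x+y}{xy}$. The last expression is symmetric in $x,y$, so reading backward, the term two places before $x$ is also $\frac{1+x+y}{xy}$. These two terms are five places apart. Hence $u_{n+5}=u_n$ always.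

**The 6-cycle.** After $x,y$ come $y/x,\ 1/x,\ 1/y$. Before $x,y$, reading backward, come $x/y$ and then $1/y$. The two occurrences of $1/y$ are six places apart, so $u_{n+6}=u_n$.

**The 8-cycle.** After $x,y,z$ come
$$\frac{1+y+z}{x},\qquad \frac{1+z+\frac{1+y+z}{x}}{y}=\frac{(1+x)(1+z)+y}{xy},$$
and then $\frac1z$ times
$$1+\frac{1+y+z}{x}+\frac{(1+x)(1+z)+y}{xy}=\frac{xy+y+y^2+yz+1+x+z+xz+y}{xy}=\frac{(1+x+y)(1+y+z)}{xy}.$$
For the last equality, the numerator is $(1+y)^2+x(1+y)+z(1+y)+xz$. So the third term after $z$ is $\frac{(1+x+y)(1+y+z)}{xyz}$, which is symmetric under $x\leftrightarrow z$. Reading backward, the third term before $x$ has the same value. These two terms are eight places apart, so $u_{n+8}=u_n$.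

**Order one.** Here $F=f$ is the map $s\mapsto\frac{A_1s+A_0}{B_1s+B_0}$ on $(0,\infty)$, and $F^p=\mathrm{id}$ makes it a bijection of $(0,\infty)$. Being Möbius and nonconstant, it is monotone. If it increases from $0$ to $\infty$, then $B_1=0$ (otherwise the limit at $\infty$ is finite) and $A_0=0$, so it is $s\mapsto s/b_0$, and periodicity forces $b_0=1$. If it decreases from $\infty$ to $0$, then $B_0=0$ and $A_1=0$, so it is $s\mapsto c/s$. Only trivial cycles occur. The same argument, with the other variables frozen, starts the general proof.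

## 3. Invertibility forces $x_{n+k}x_n$ to be affine in the middle terms

**Step 1: the dependence on $x_n$.** The purpose is to cut (1) down to two shapes. Since $F^p=\mathrm{id}$, $F$ is a bijection of $\Omega$. A preimage of $(x_1,\dots,x_{k-1},t)$ must have the form $(s,x_1,\dots,x_{k-1})$. Hence, for fixed $x_1,\dots,x_{k-1}>0$, the map
$$\varphi(s)=\frac{A_1s+\sigma}{B_1s+\tau},\qquad \sigma=A_0+\sum_{i\ge2}A_ix_{i-1},\quad \tau=B_0+\sum_{i\ge2}B_ix_{i-1},$$
is a bijection of $(0,\infty)$. Its derivative has the constant sign of $A_1\tau-\sigma B_1$, so it is monotone.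

If $\varphi$ is increasing, then $\varphi(s)\to\infty$ as $s\to\infty$, so $B_1=0$ (else the limit is $A_1/B_1$). Then $\varphi(0+)=\sigma/\tau=0$ gives $\sigma=0$, that is, $A_i=0$ for all $i\ne1$.

If $\varphi$ is decreasing, then $\varphi(0+)=\infty$, so $\tau=0$ (else the limit is $\sigma/\tau$), that is, $B_i=0$ for all $i\ne1$. Then $\varphi(\infty)=A_1/B_1=0$ gives $A_1=0$.

After division by a constant, two cases remain:
$$\text{Case 1: } x_{n+k}=\frac{x_n}{b_0+\sum_{i=1}^{k-1}b_ix_{n+i}},\qquad\qquad \text{Case 2: } x_{n+k}x_n=a_0+\sum_{i=1}^{k-1}a_ix_{n+i},$$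
with all $a_i,b_i\ge0$.

**Step 2: Case 1 gives only the trivial cycle.** If $b_i=0$ for all $i\ge1$, then $x_{n+kp}=x_n/b_0^p$, so $b_0=1$, a trivial cycle. Otherwise $b=\sum_{i\ge1}b_i>0$. If $b_0\ge1$, the denominator exceeds $1$, so $x_{n+k}<x_n$ always and $x_{n+kp}<x_n$, which contradicts periodicity. If $b_0<1$, then $x^*=(1-b_0)/b$ is a constant solution, where the denominator equals $1$. There $\partial f/\partial x_0=1$ and $\partial f/\partial x_i=-b_ix^*$, so $DF$ has characteristic polynomial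
$$\chi(z)=z^k+\sum_{i\ge1}b_ix^*z^i-1,\qquad \chi(0)=-1,\qquad \chi(1)=bx^*=1-b_0>0.$$
So $DF$ has an eigenvalue in $(0,1)$, which contradicts $(DF)^p=I$ at the fixed point.

**Step 3: normalizing Case 2.** Put $S=\{i\in[1,k-1]:a_i>0\}$. If $S=\emptyset$, the equation is $x_{n+k}=a_0/x_n$, a trivial cycle. *From now on $S\neq\emptyset$*, so $k\ge2$. A constant solution $c>0$ satisfies $c^2=a_0+c\sum_{i\ge1} a_i$. This quadratic has exactly one positive root, because $\sum_{i\ge1}a_i>0$ and $a_0\ge0$. Rescaling by $c$ we get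
$$x_{n+k}x_n=a_0+\sum_{i=1}^{k-1}a_ix_{n+i},\qquad a_i\ge0,\qquad a_0+\sum_{i=1}^{k-1}a_i=1, \tag{2}$$
with constant solution $1$. For example, the 6-cycle is $a_0=0$, $a_1=1$, and the normalized 5-cycle is $a_0=a^2$, $a_1=a$ with $a^2+a=1$.

## 4. What the linearization at the constant solution sees, and what it misses

Put $A(z)=\sum_{i=1}^{k-1}a_iz^i$. Writing $x_n=1+\xi_n$ and dropping quadratic terms in (2) gives $\xi_{n+k}+\xi_n=\sum a_i\xi_{n+i}$. So the characteristic polynomial of $DF$ at $(1,\dots,1)$ is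
$$P(z)=z^k+1-A(z),\qquad P_1:=P(1)=1+a_0>0. \tag{3}$$

**Step 1: symmetry of the coefficients.** Since $(DF)^p=I$, the matrix $DF$ is diagonalizable and its eigenvalues are $p$-th roots of unity. The matrix is a companion matrix: $DF\,v=\zeta v$ forces $v_{j+1}=\zeta v_j$, so each eigenspace is one-dimensional. Hence there are $k$ distinct eigenvalues, and *the roots of $P$ are simple and are $p$-th roots of unity*. As $P$ is real, its root set is closed under $\lambda\mapsto\bar\lambda=\lambda^{-1}$. As $P(0)=1$, the polynomial $z^kP(1/z)$ is monic, and it has the same simple roots as $P$. Therefore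
$$P(z)=z^kP(1/z),\qquad a_i=a_{k-i},\qquad S=k-S. \tag{4}$$
Put $r=\min S$. Then $\max S=k-r$ and $r\le k/2$.

**Step 2: decoupling.** This step reduces to index sets with greatest common divisor $1$. Let $g=\gcd(S)$. Since $r,k-r\in S$, $g\mid k$. In (2) only indices congruent mod $g$ interact, so (2) is $g$ independent copies, one on each residue class mod $g$, of the equation of order $k/g$ with index set $S/g$ and the same coefficients. That equation is again a $p$-cycle. Indeed, given a solution $w$ of it, the sequence $x_{gj+c}=w_j$ $(0\le c<g)$ solves (2). It has period $p$, hence also $gp$, so $w_{j+p}=w_j$. Equation (2) is generated by it. For example, $u_{n+6}u_n=1+u_{n+4}+u_{n+2}$ has $S=\{2,4\}$, $g=2$, and decouples into two copies of the 8-cycle.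

**The obvious strategy and where it stops.** One would hope to finish with linear algebra: find all admissible $P$ whose roots are simple roots of unity. Sometimes this works. For $x_{n+3}x_n=\frac12(x_{n+1}+x_{n+2})$ we get $P(z)=(z+1)(z^2-\frac32z+1)$. A root of unity $z$ in the second factor would make $z+z^{-1}=\frac32$ an algebraic integer, which it is not. So this is not a cycle.

But already in order 2 the linear test leaves infinitely many candidates. Here $P(z)=z^2-az+1$ with $a=1-a_0$, and the test only says $a=2\cos\theta$ with $\theta/\pi$ rational. For instance $a=2\cos(4\pi/9)\approx0.347$ passes: the roots $e^{\pm4\pi i/9}$ are simple ninth roots of unity. Yet Section 11 will show that for $a_0>0$ a cycle needs $a^2+a=1$, which fails here. More information is needed, and we extract it from two places.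

* Near infinity: when $a_0>0$, the growth rates of very large and very small solutions obey a piecewise linear recurrence that depends only on $S$. It must be $p$-periodic too, and this pins down $S$ but says nothing of the size of the $a_i$.
* Near the constant solution: we expand to third order. Second order gives no condition, as Section 8 will show. Third order gives equations between the values of $P$, and these determine the coefficients and settle $a_0=0$.

## 5. The max-plus recurrence when $a_0>0$ and its return map $\Psi$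

In Sections 5–7, $a_0>0$.

**Step 1: the recurrence of growth rates.** For $y\in\mathbb R^k$ take $x_j=e^{ty_j}$ $(0\le j<k)$ and let $t\to\infty$. By induction on $n$, $\frac1t\log x_n\to y_n$, where
$$y_{n+k}=\max\Bigl(0,\max_{i\in S}y_{n+i}\Bigr)-y_n. \tag{5}$$
Indeed, $\frac1t\log$ of a sum of positive terms tends to the maximum of the limits of $\frac1t\log$ of the terms. The constant $a_0>0$ contributes $0$, and each $i\in S$ contributes $y_{n+i}$, since $\frac1t\log a_i\to0$. Because $x_{n+p}=x_n$ for every $t$, *every real solution of (5) satisfies $y_{n+p}=y_n$*.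

For example, the 5-cycle gives $y_{n+2}=\max(0,y_{n+1})-y_n$. Starting from $y_0=2$, $y_1=1$: $2,\,1,\,-1,\,-1,\,1,\,2,\,1,\dots$

**Step 2: the orbit of a large state.** We start from $y_j=T+\eta_j$ $(0\le j\le k-1)$ with $\eta\in\mathbb R^k$ fixed and $T$ large. To leading order in $T$ the sequence is: $k$ terms $T$, then $k-r$ terms $0$, then $r$ terms $-T$, then $k-r$ terms $0$, then $k$ terms $T$ again. So after $3k-r$ steps the state has the same form, with a new bounded part $\eta'$. We compute $\eta'$ phase by phase. Throughout, $i$ runs over $S$, so $r\le i\le k-r$ and $k-i\in S$, and $T$ is large enough for the finitely many comparisons made.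

*Phase 1: $0\le j\le k-r-1$.* In $y_{k+j}=\max(0,y_{j+i})-y_j$, the terms with $j+i\le k-1$ equal $T+\eta_{j+i}$, and $i=r$ is one of them. The terms with $j+i\ge k$ are earlier outputs of this phase, bounded in $T$. So
$$y_{k+j}=\omega_j:=\max_{i\in S,\ i\le k-1-j}\eta_{j+i}\;-\;\eta_j. \tag{6}$$

*Phase 2: $k-r\le j\le k-1$.* Now $j+i\ge k$ for all $i\in S$, and $0\le j+i-k\le k-r-1$. So
$$y_{k+j}=M_j-T-\eta_j,\qquad M_j:=\max\bigl(0,\ \omega_{j+i-k}\ (i\in S)\bigr). \tag{7}$$

*Phase 3: $0\le j\le k-r-1$.* In $y_{2k+j}=\max(0,y_{k+j+i})-\omega_j$ there are three kinds of terms. If $j+i\le k-r-1$, the term is $\omega_{j+i}$. If $k-r\le j+i\le k-1$, it is of size $-T$ by (7) and is dominated by $0$. If $j+i\ge k$, it is $y_{2k+j-(k-i)}$, an earlier output of this phase, with $k-i\in S$. So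
$$y_{2k+j}=\zeta_j:=\max\bigl(0,\ \omega_{j+i}\ (i\in S,\,j+i\le k-r-1),\ \zeta_{j-i}\ (i\in S,\,i\le j)\bigr)-\omega_j. \tag{8}$$

*Phase 4: $0\le l\le r-1$.* For $n=2k-r+l=k+(k-r+l)$ the subtracted term is $M_{k-r+l}-T-\eta_{k-r+l}$ by (7). The terms $y_{n+i}=y_{2k+(i-r+l)}$ have $0\le i-r+l\le k-r-1$, so they are $\zeta_{i-r+l}$. Hence $y_{3k-r+l}=T+\eta'_l$ with
$$\eta'_l:=\eta_{k-r+l}+\max\bigl(0,\ \zeta_{i-r+l}\ (i\in S)\bigr)-M_{k-r+l}\qquad(0\le l\le r-1). \tag{9}$$

*Phase 5: $r\le l\le k-1$.* Now $n=2k-r+l=2k+(l-r)$ and the subtracted term is $\zeta_{l-r}$. If $l+i\ge k$, the term $y_{n+i}$ is $T+\eta'_{l-(k-i)}$ with $k-i\in S$, and $i=k-r$ is such an index. If $l+i<k$, the term is $\zeta_{l+i-r}$, bounded in $T$. Hence $y_{3k-r+l}=T+\eta'_l$ with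
$$\eta'_l:=\max_{i\in S,\ i\le l}\eta'_{l-i}\;-\;\zeta_{l-r}\qquad(r\le l\le k-1). \tag{10}$$

**Step 3: the return map is periodic.** Put $\Psi(\eta)=\eta'$. For $T\ge T_0(\eta)$, $3k-r$ steps of (5) take $T\mathbf 1+\eta$ to $T\mathbf 1+\Psi(\eta)$. Choose $T\ge T_0(\Psi^n(\eta))$ for $0\le n<p$ and iterate $p$ times. The total number $(3k-r)p$ of steps is a multiple of $p$, so the state has returned:
$$\Psi^p=\mathrm{id}\quad\text{on }\mathbb R^k. \tag{11}$$

**Example.** For $k=2$, $S=\{1\}$, $r=1$: $\omega_0=\eta_1-\eta_0$, $M_1=\max(0,\eta_1-\eta_0)$, $\zeta_0=\eta_0-\eta_1$. So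
$$\eta'_0=\eta_1+\max(0,\eta_0-\eta_1)-\max(0,\eta_1-\eta_0)=\eta_0,\qquad \eta_1'=\eta_0'-\zeta_0=\eta_1.$$
Thus $\Psi=\mathrm{id}$, as it must be: $3k-r=5$, and (5) inherits period 5 from the 5-cycle. Likewise, for $k=3$, $S=\{1,2\}$ we have $3k-r=8$, and $\Psi=\mathrm{id}$ by the 8-cycle. The computation for $k=2$ does not involve the values of $a_0$ and $a_1$, so the max-plus recurrence cannot determine them.

## 6. Drift of steep states: $S$ consists of all multiples of $r$

**Lemma 1.** If $a_0>0$, then $S=\{r,2r,3r,\dots\}\cap[1,k-1]$ and $r\mid k$.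

The plan is to feed $\Psi$ a steeply decreasing $\eta$, so that each maximum has a known winner. If $S$ has a gap or an extra element, some coordinate then drifts in one direction, which contradicts (11).

**Step 1: $\Psi$ on steep states.** Let
$$\eta_c\in[0,1]\ (0\le c<r),\qquad \eta_j=-m_j\ (r\le j\le k-1),\qquad m_r\ge1,\quad m_{j+1}\ge m_j+1.$$

*The $\omega_j$.* In (6) all indices $j+i$ are $\ge r$, and $-m$ is decreasing, so the maximum is at $i=r$: $\omega_j=-m_{j+r}-\eta_j$. This is $\le0$ (for $j\ge r$ it equals $m_j-m_{j+r}$). Hence all $M_j=0$.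

*The $\zeta_j$.* We claim $\zeta_j=m_{j+r}+\eta_{j\bmod r}$ for $0\le j\le k-r-1$. For $j<r$ there are no terms $\zeta_{j-i}$ in (8), and all $\omega$'s are $\le0$, so $\zeta_j=-\omega_j=m_{j+r}+\eta_j$. For $j\ge r$ argue by induction. The term $\zeta_{j-r}=m_j+\eta_{j\bmod r}$ is positive and at least $m_j$. A term $\zeta_{j-i}$ with $i\in S$, $r<i\le j$, is at most $m_{j-i+r}+1\le m_{j-1}+1\le m_j$. So the maximum in (8) is $\zeta_{j-r}$, and
$$\zeta_j=m_j+\eta_{j\bmod r}-(m_j-m_{j+r})=m_{j+r}+\eta_{j\bmod r}.$$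

*The $\eta'_l$ with $l<r$.* In (9) the terms are $\zeta_{i-r+l}=m_{i+l}+\eta_{(i+l)\bmod r}$. By the same estimate the largest is the one with $i=k-r$, since for $i<k-r$ the term is at most $m_{i+l}+1\le m_{k-r+l}$. Also $k-r+l\ge r$, so $\eta_{k-r+l}=-m_{k-r+l}$. The $m$'s cancel, and since $M_{k-r+l}=0$ we get $\eta'_l=\eta_{(k-r+l)\bmod r}=\eta_{(k+l)\bmod r}$.

*The $\eta'_l$ with $l\ge r$.* Insert $\zeta_{l-r}=m_l+\eta_{l\bmod r}$ into (10). Altogether:
$$\eta'_l=\eta_{(k+l)\bmod r}\ (l<r),\qquad \eta'_l=-m'_l,\quad m'_l=m_l+\eta_{l\bmod r}-\max_{i\in S,\ i\le l}\eta'_{l-i}\ \ (r\le l\le k-1). \tag{12}$$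

**Step 2: the rule (12) can be applied $p$ times.** We must see that the image of a suitable steep state is still steep. Start with $m_j=Q^j$, $Q$ large, and let a superscript $(n)$ denote the value after $n$ applications of $\Psi$. By the first part of (12), the coordinates with $c<r$ are only permuted cyclically (or fixed), so they stay in $[0,1]$. We claim that for $0\le n\le p$
$$m^{(n)}_j=Q^j+O(Q^{j-1})\qquad(r\le j\le k-1),$$
with constants depending only on $k,p$. Suppose it holds for $n<p$. For $Q$ large the gap conditions hold, so (12) applies. Go up in $l$. By induction the values $m^{(n+1)}_{l'}$ with $r\le l'<l$ are $Q^{l'}+O(Q^{l'-1})$, in particular positive for $Q$ large. So the maximum in (12) is at most $1$. It is at least its term with $i=r$, which is $\eta'_{l-r}$. This is in $[0,1]$ if $l-r<r$, and otherwise it is $-m^{(n+1)}_{l-r}=O(Q^{l-r})=O(Q^{l-1})$. Hence $m^{(n+1)}_l=m_l^{(n)}+O(Q^{l-1})=Q^l+O(Q^{l-1})$.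

**Step 3: a discrepancy between $S$ and $r\mathbb Z$ produces drift.** Suppose $S\ne r\mathbb Z\cap[1,k-1]$, and let $l\in[1,k-1]$ be the least element of the symmetric difference. Since $r=\min S$, we have $l>r$ and $S\cap[1,l-1]=r\mathbb Z\cap[1,l-1]$.

*Case A: $l=ar\notin S$, $a\ge2$.* Take $\eta_c=0$ for $c<r$; these coordinates stay $0$. For $1\le b<a$, the maximum in (12) for the coordinate $br$ is $\eta'_0=0$, attained at $i=br\in S$. The other $i$ are smaller multiples of $r$, and they give $\eta'_{br-i}$ with index at least $r$, which is negative. So $m'_{br}=m_{br}$. For the coordinate $l$ the available $i$ are $r,\dots,(a-1)r$, so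
$$m'_l=m_l+\min_{1\le b<a}m'_{br}=m_l+m_r,$$
and $m_r$ does not change. After $p$ applications $m_l$ has become $m_l+p\,m_r\ne m_l$, which contradicts (11).

(Smallest instance: $k=4$, $S=\{1,3\}$, $l=2$. Each application of $\Psi$ adds $m_1$ to $m_2$.)

*Case B: $l=ar+b\in S$, $a\ge1$, $0<b<r$.* Take $\eta_0=1$ and $\eta_c=0$ for $0<c<r$. Here $S\cap[1,l]=\{r,2r,\dots,ar,l\}$. In (12) for the coordinate $l$, the index $i=l$ gives $\eta'_0\ge0$, the index $i=ar$ gives $\eta'_b\ge0$, and the indices $i=cr$ with $c<a$ give $\eta'_{l-cr}$ with $l-cr\ge r$, which are negative. So $m'_l=m_l+\eta_b-\max(\eta'_0,\eta'_b)$, and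
$$m_l^{(p)}-m_l=\sum_{n=0}^{p-1}\Bigl(\eta_b^{(n)}-\max\bigl(\eta_0^{(n+1)},\eta_b^{(n+1)}\bigr)\Bigr).$$
Each summand is at most $\eta_b^{(n)}-\eta_b^{(n+1)}$. For $n=p-1$ it is smaller by exactly $1$: by (11), $\eta^{(p)}=\eta$, so $\max(\eta_0^{(p)},\eta_b^{(p)})-\eta_b^{(p)}=\max(1,0)-0=1$. The sum telescopes:
$$m_l^{(p)}-m_l\le \eta_b^{(0)}-\eta_b^{(p)}-1=-1,$$
which contradicts (11).

(Smallest instance: $k=5$, $S=\{2,3\}$, $l=3$. The pair $(\eta_0,\eta_1)$ alternates between $(1,0)$ and $(0,1)$. The changes of $m_3$ are $0-1=-1$, then $1-1=0$, and so on.)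

So $S=r\mathbb Z\cap[1,k-1]$. Since $k-r\in S$, $r\mid k$. $\square$

By decoupling with $g=r$, equation (2) with $a_0>0$ is generated by a $p$-cycle of order $k'=k/r\ge2$ with $S=\{1,\dots,k'-1\}$ and the same $a_0>0$.

## 7. A state that drifts in every order $k\ge4$

**Lemma 2.** $k'\le3$.

*Proof.* We exhibit a one-parameter family on which $\Psi$ acts as a translation. Suppose $r=1$, $S=\{1,\dots,k-1\}$ and $k\ge4$. The formulas (6)–(10) now read
$$\omega_j=\max_{s>j}\eta_s-\eta_j,\quad M_{k-1}=\max(0,\omega_0,\dots,\omega_{k-2}),\quad \zeta_j=\max\bigl(0,\ \omega_s\ (j<s\le k-2),\ \zeta_s\ (s<j)\bigr)-\omega_j,$$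
$$\eta'_0=\eta_{k-1}+\max(0,\zeta_0,\dots,\zeta_{k-2})-M_{k-1},\qquad \eta'_l=\max(\eta'_0,\dots,\eta'_{l-1})-\zeta_{l-1}\ (l\ge1).$$
For $m\ge0$ take $\eta=(1,0,1,-m,\dots,-m)$.

* $\omega_0=1-1=0$, $\omega_1=1-0=1$, $\omega_2=-m-1$, and $\omega_j=-m+m=0$ for $3\le j\le k-2$. So $M_{k-1}=1$.
* $\zeta_0=1-0=1$ (the maximum is $\omega_1=1$). $\zeta_1=1-1=0$ (the maximum is $\zeta_0=1$). $\zeta_2=1+(m+1)=m+2$ (the maximum is $\zeta_0=1$). For $3\le j\le k-2$ the maximum is $\zeta_2=m+2$ and $\omega_j=0$, so $\zeta_j=m+2$.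
* $\eta'_0=-m+(m+2)-1=1$, $\eta'_1=1-\zeta_0=0$, $\eta'_2=1-\zeta_1=1$, and for $j\ge3$, $\eta'_j=1-\zeta_{j-1}=-(m+1)$.

So $\Psi$ replaces $m$ by $m+1$, and no power of $\Psi$ fixes $\eta$. This contradicts (11). $\square$

The case $a_0>0$ is thus reduced to orders 2 and 3 with unknown coefficients. For $a_0=0$ the recurrence (5) is not available, since the $0$ in its maximum came from $a_0$ and Phase 3 relied on it. Both remaining tasks use the next tool.

## 8. Third-order terms at the constant solution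

From here to the end of Section 9, $a_0\ge0$ is arbitrary and (2) is a $p$-cycle. For a root $\lambda$ of $P$ put $q_\lambda=\lambda^k$. Then $P(\lambda)=0$ says $A(\lambda)=1+q_\lambda$. Since $|\lambda|=1$, $|A(\lambda)|\le\sum a_i\le1$, while $|1+q_\lambda|^2=2+2\operatorname{Re}q_\lambda$. So
$$\operatorname{Re}q_\lambda\le-\tfrac12. \tag{13}$$
In particular $q_\lambda\ne1$, and $q_\lambda$ is real only if $q_\lambda=-1$. Let $R_-$ be the set of roots with $q_\lambda=-1$, and $R_+$ the set of the other roots, so $q_\lambda$ is non-real on $R_+$. The number $1$ is not a root, since $P_1>0$. If $k$ is odd, (4) gives $P(-1)=-P(-1)$, so $-1$ is a root and $-1\in R_-$. If $k$ is even, $-1$ is not a root, because $(-1)^k=1$ would violate (13).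

**Lemma 3 (non-resonance).** If $\lambda,\mu$ are roots of $P$ (possibly equal), then $P(\lambda\mu)\ne0$.

*Proof.* By (13) write $q_\lambda=-e^{i\theta}$, $q_\mu=-e^{i\theta'}$ with $|\theta|,|\theta'|\le\pi/3$. Suppose $P(\lambda\mu)=0$. Then $A(\lambda\mu)=1+q_\lambda q_\mu=1+e^{i(\theta+\theta')}$ and
$$1\ge\sum a_i\ge|A(\lambda\mu)|=2\cos\tfrac{\theta+\theta'}2\ge1 .$$
So equality holds throughout: $\theta=\theta'=\pm\pi/3$, $\sum a_i=1$, and $q_\lambda=q_\mu=:q$ with $|1+q|=1$. Now $A(\lambda)=\sum_{l\in S} a_l\lambda^l=1+q$ has modulus $1=\sum a_l$. Equality in the triangle inequality forces all $\lambda^l$ $(l\in S)$ to be equal, hence equal to their weighted average $1+q$. Likewise $\mu^l=1+q$ for $l\in S$. Therefore $A(\lambda\mu)=(1+q)^2$ and $P(\lambda\mu)=q^2+1-(1+q)^2=-2q\ne0$, a contradiction. $\square$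

**Lemma 4.** Let $\lambda,\mu$ be roots of $P$, $q=\lambda^k$, $\rho=\mu^k$.

(a) If $\lambda\ne-1$:
$$\frac{q^3+1}{P(\lambda^2)}+\frac{(1+q)(q+q^{-1})}{P_1}=0. \tag{14}$$

(b) If $\mu\ne-1$ and $\mu\ne\lambda^{\pm1}$:
$$\frac{(q+\rho)(q\rho+\rho^{-1})}{P(\lambda\mu)}+\frac{(q+\rho^{-1})(q\rho^{-1}+\rho)}{P(\lambda/\mu)}+\frac{(\rho+\rho^{-1})(1+q)}{P_1}=0. \tag{15}$$

(c) If $-1$ is a root ($k$ odd) and $\rho\ne-1$:
$$P(-\mu)=(1-\rho)P_1. \tag{16}$$

*Proof.* **Step 1: complex perturbations.** We want solutions that start along eigenvectors. $F^p=\mathrm{id}$ is an identity of rational maps, and near the fixed point $(1,\dots,1)$ in $\mathbb C^k$ the maps $F,\dots,F^p$ are holomorphic. So the identity holds in a complex neighborhood of $(1,\dots,1)$. Take $x_j=1+\sum_\nu s_\nu\nu^j$ $(0\le j<k)$, where $\nu$ runs over finitely many distinct roots of $P$ and the $s_\nu$ are small complex parameters. Then $\xi_n=x_n-1$ is holomorphic in $s$ near $0$ and $p$-periodic in $n$. We extend it periodically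 to $n\in\mathbb Z$. By (2),
$$\xi_{n+k}+\xi_n-\sum_ia_i\xi_{n+i}=-\xi_n\xi_{n+k}. \tag{17}$$
The coefficient of each monomial in $s$ is a $p$-periodic sequence. Write such a sequence as $u_n=\sum_{\zeta^p=1}\hat u(\zeta)\zeta^n$ (finite Fourier expansion). The operator on the left of (17) multiplies $\hat u(\zeta)$ by $\zeta^k+1-A(\zeta)=P(\zeta)$.

**Step 2: first and second order.** The coefficient of $s_\nu$ solves the linear equation with initial values $\nu^j$, so it is $\nu^n$. For $\nu\neq\nu'$, the coefficient of $s_\nu s_{\nu'}$ in $-\xi_n\xi_{n+k}$ is $-(\nu^n\nu'^{\,n+k}+\nu'^{\,n}\nu^{n+k})=-(\nu^k+\nu'^{\,k})(\nu\nu')^n$. The coefficient of $s_\nu^2$ is $-\nu^k\nu^{2n}$. So if $Y$ is the coefficient sequence of the corresponding monomial in $\xi$, then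
$$P(\zeta)\hat Y(\zeta)=-(\nu^k+\nu'^{\,k})\,[\zeta=\nu\nu'],\qquad\text{respectively}\qquad P(\zeta)\hat Y(\zeta)=-\nu^k\,[\zeta=\nu^2]. \tag{18}$$
At a root $\zeta$ this would be a condition on the equation only if $\zeta=\nu\nu'$, which Lemma 3 excludes. So second order yields no obstruction. It does yield the value of $\hat Y(\zeta)$ at every non-root $\zeta$.

**Step 3: third order.** Let $\kappa$ be a root. The $\kappa$-component of the left side of (17) is zero, so the $\kappa$-component of the coefficient of any cubic monomial in $-\xi_n\xi_{n+k}$ must vanish. A first-order term $\nu^n$ paired with a second-order term $Y$ contributes $-(\nu^nY_{n+k}+\nu^{n+k}Y_n)$, whose $\kappa$-component is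
$$-\bigl((\kappa/\nu)^k+\nu^k\bigr)\hat Y(\kappa/\nu). \tag{19}$$
Since $\kappa/\nu=\kappa\cdot\nu^{-1}$ is a product of two roots, it is not a root (Lemma 3), and (18) gives $\hat Y(\kappa/\nu)$. Below we drop the common minus sign in (19).

*Part (b).* The roots $\lambda,\mu,\mu^{-1}$ are distinct. Take the monomial $s_\lambda s_\mu s_{\mu^{-1}}$ and $\kappa=\lambda$. There are three pairings:

* $\lambda$ with the $s_\mu s_{\mu^{-1}}$-term: factor $1+q$, $\hat Y(1)=-(\rho+\rho^{-1})/P_1$;
* $\mu$ with the $s_\lambda s_{\mu^{-1}}$-term: factor $q\rho^{-1}+\rho$, $\hat Y(\lambda/\mu)=-(q+\rho^{-1})/P(\lambda/\mu)$;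
* $\mu^{-1}$ with the $s_\lambda s_\mu$-term: factor $q\rho+\rho^{-1}$, $\hat Y(\lambda\mu)=-(q+\rho)/P(\lambda\mu)$.

The sum is zero, which is (15).

*Part (a).* Here $\lambda\ne\lambda^{-1}$, since $\lambda\ne\pm1$. Take $s_\lambda^2s_{\lambda^{-1}}$ and $\kappa=\lambda$. Pairing $\lambda$ with the $s_\lambda s_{\lambda^{-1}}$-term gives $(1+q)\cdot\frac{-(q+q^{-1})}{P_1}$. Pairing $\lambda^{-1}$ with the $s_\lambda^2$-term gives $(q^2+q^{-1})\cdot\frac{-q}{P(\lambda^2)}=-\frac{q^3+1}{P(\lambda^2)}$. The sum is zero, which is (14).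

*Part (c).* Now $(-1)^k=-1$, so $\rho\ne-1$ gives $\mu\neq-1$. Take $s_\mu s_{-1}^2$ and $\kappa=\mu$. Pairing $\mu$ with the $s_{-1}^2$-term gives $(1+\rho)\cdot\frac{1}{P_1}$. Pairing $-1$ with the $s_\mu s_{-1}$-term gives the factor $(-\mu)^k+(-1)^k=-(\rho+1)$ times $\hat Y(-\mu)=-\frac{\rho-1}{P(-\mu)}$. So
$$\frac{1+\rho}{P_1}+\frac{(1+\rho)(\rho-1)}{P(-\mu)}=0,$$
and dividing by $1+\rho\ne0$ gives (16). $\square$

**Check on the 6-cycle.** $P=z^2-z+1$, $\lambda=e^{i\pi/3}$, $q=e^{2\pi i/3}$, $P_1=1$. Then $P(\lambda^2)=q^2-q+1=-2q$, so the first term of (14) is $2/(-2q)=-q^{2}$. The second is $(1+q)(-1)=q^2$. The sum is $0$.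

## 9. Pairs of roots: a formula for $P(\lambda\mu)$

Equation (15) is not symmetric in $\lambda$ and $\mu$. Using it in both orders gives two linear equations for two unknowns.

**Lemma 5.** Let $\lambda,\mu$ be roots, $q=\lambda^k$, $\rho=\mu^k$.

(a) If $\lambda,\mu\ne-1$, $q\ne\rho$ and $q\rho\ne1$, then $P(\lambda\mu)=-P_1(q+\rho)$.

(b) If $\lambda\in R_-$ and $\mu\in R_+$, then $P(\lambda\mu)=P_1(1-\rho)$.

*Proof.* (a) The hypotheses give $\mu\ne\lambda^{\pm1}$. Put
$$X=\frac{q+\rho}{P(\lambda\mu)},\qquad Y=\frac{q+\rho^{-1}}{P(\lambda/\mu)},\qquad Z=\frac1{P_1}.$$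
Then (15) reads
$$X(q\rho+\rho^{-1})+Y(q\rho^{-1}+\rho)+Z(\rho+\rho^{-1})(1+q)=0.$$
Exchange $\lambda$ and $\mu$. By (4), $P(\mu/\lambda)=(\mu/\lambda)^kP(\lambda/\mu)=(\rho/q)P(\lambda/\mu)$, so
$$\frac{\rho+q^{-1}}{P(\mu/\lambda)}=\frac{q(\rho+q^{-1})}{\rho\,P(\lambda/\mu)}=\frac{q+\rho^{-1}}{P(\lambda/\mu)}=Y,$$
and the exchanged (15) reads
$$X(q\rho+q^{-1})+Y(\rho q^{-1}+q)+Z(q+q^{-1})(1+\rho)=0.$$
$X=Y=-Z$ solves both, because
$$(\rho+\rho^{-1})(1+q)=(q\rho+\rho^{-1})+(q\rho^{-1}+\rho),\qquad (q+q^{-1})(1+\rho)=(q\rho+q^{-1})+(\rho q^{-1}+q).$$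
It is the only solution if the determinant of the system in $(X,Y)$ is nonzero. That determinant is
$$(q\rho+\rho^{-1})(\rho q^{-1}+q)-(q\rho^{-1}+\rho)(q\rho+q^{-1})=\rho^2+q^2\rho+q^{-1}+q\rho^{-1}-q^2-\rho^{-1}-q\rho^2-\rho q^{-1},$$
and multiplying by $q\rho$ gives
$$q\rho^3+q^3\rho^2+\rho+q^2-q^3\rho-q-q^2\rho^3-\rho^2=(q-\rho)(q\rho-1)(q-1)(\rho-1).$$
To verify the factorization, multiply $(q-\rho)(q\rho-1)=q^2\rho-q-q\rho^2+\rho$ by $(q-1)(\rho-1)=q\rho-q-\rho+1$. The sixteen products are
$$q^3\rho^2-q^3\rho-q^2\rho^2+q^2\rho,\quad -q^2\rho+q^2+q\rho-q,\quad -q^2\rho^3+q^2\rho^2+q\rho^3-q\rho^2,\quad q\rho^2-q\rho-\rho^2+\rho,$$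
and after cancellation the eight terms above remain. The product is nonzero: $q\neq\rho$ and $q\rho\ne1$ by hypothesis, and $q,\rho\ne1$ by (13). So $X=-Z$, which is the claim.

(b) Since a root equal to $-1$ lies in $R_-$, $\mu\ne-1$. If $\lambda\ne-1$, apply (a): $q=-1\ne\rho$ and $q\rho=-\rho\ne1$, so $P(\lambda\mu)=-P_1(-1+\rho)$. If $\lambda=-1$, then $k$ is odd, and this is (16). $\square$

## 10. The case $a_0=0$: too many independent odd functions on $S$

Let $a_0=0$. By decoupling assume $\gcd(S)=1$. Now $P_1=1$ and $\sum a_i=1$.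

**Claim.** $|S|=1$.

Suppose $|S|\ge2$. The aim is to attach to half of the roots of $P$ real functions on $S$, odd under $l\mapsto k-l$, and to show that they are linearly independent. There will be more of them than the space of odd functions allows.

**Step 1: $R_-=\emptyset$ and $k$ is even.** Suppose $\lambda_0\in R_-$. Every $\lambda\in R_-$ satisfies $A(\lambda)=1+q_\lambda=0$. For $\mu\in R_+$ with $\rho=q_\mu$, Lemma 5(b) gives
$$A(\lambda_0\mu)=1+(\lambda_0\mu)^k-P(\lambda_0\mu)=1-\rho-(1-\rho)=0.$$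
The sets $R_-$ and $\lambda_0R_+$ are disjoint, since elements of the first have $k$-th power $-1$ while $(\lambda_0\mu)^k=-\rho\ne-1$. So $A$ has at least $|R_-|+|R_+|=k$ distinct nonzero zeros. But $A(z)=z^r$ times a nonzero polynomial of degree $k-2r<k$, a contradiction. Hence $R_-=\emptyset$. If $k$ were odd, $-1$ would lie in $R_-$. So $k$ is even, and $-1$ is not a root.

**Step 2: functions on $S$ attached to roots.** All $q_\lambda$ are now non-real. Let
$$R^0=\{\lambda:\ P(\lambda)=0,\ \operatorname{Im}q_\lambda>0\}.$$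
Since $q_{1/\lambda}=\overline{q_\lambda}$, exactly half of the $k$ roots are in $R^0$: $|R^0|=k/2$. Use the $a_l$ as probability weights on $S$, and let $E$ be the expectation. For $\lambda\in R^0$ put
$$f_\lambda(l)=\frac{\lambda^l}{1+q_\lambda}\quad(l\in S),\qquad Ef_\lambda=\frac{A(\lambda)}{1+q_\lambda}=1.$$
Moreover $f_\lambda(k-l)=\frac{q_\lambda\lambda^{-l}}{1+q_\lambda}=\frac{\lambda^{-l}}{1+q_\lambda^{-1}}=\overline{f_\lambda(l)}$, so $\operatorname{Im}f_\lambda$ is odd under $l\mapsto k-l$. For $\lambda,\mu\in R^0$ write $q=q_\lambda$, $\rho=q_\mu$, and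
$$\alpha_{\lambda\mu}:=Ef_\lambda\overline{f_\mu}-1=\frac{A(\lambda/\mu)}{(1+q)(1+\rho^{-1})}-1,\qquad \beta_{\lambda\mu}:=Ef_\lambda f_\mu-1=\frac{A(\lambda\mu)}{(1+q)(1+\rho)}-1. \tag{20}$$
Both are real: the functions $f_\lambda\overline{f_\mu}$ and $f_\lambda f_\mu$ are conjugated by $l\mapsto k-l$, and $a_l=a_{k-l}$. From $\operatorname{Im}u\operatorname{Im}v=\frac12\operatorname{Re}(u\bar v-uv)$,
$$E\,\operatorname{Im}f_\lambda\operatorname{Im}f_\mu=\tfrac12(\alpha_{\lambda\mu}-\beta_{\lambda\mu}). \tag{21}$$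

**Step 3: roots with different $q$ are orthogonal.** Let $q\ne\rho$. Since both have positive imaginary part, $q\rho\ne1$ (else $\rho=\bar q$). Lemma 5(a) applies to $(\lambda,\mu)$ and to $(\lambda,\mu^{-1})$, and with $P_1=1$ it gives
$$A(\lambda\mu)=1+q\rho+q+\rho=(1+q)(1+\rho),\qquad A(\lambda/\mu)=1+q\rho^{-1}+q+\rho^{-1}=(1+q)(1+\rho^{-1}).$$
So $\alpha_{\lambda\mu}=\beta_{\lambda\mu}=0$, and $\operatorname{Im}f_\lambda\perp\operatorname{Im}f_\mu$ by (21).

**Step 4: roots with the same $q$.** The purpose is to express $\beta$ through $\alpha$. Let $q=\rho$ and put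
$$d=-(q+q^{-1})=-2\operatorname{Re}q\in[1,2),\qquad x^2=|1+q|^2=2-d>0\quad(x>0).$$
If $\lambda\ne\mu$, then also $\mu\ne\lambda^{-1}$, because $q_{\lambda^{-1}}=\bar q\ne q$. Then (15) with $\rho=q$, whose first numerator is $2q(q^2+q^{-1})=2(q^3+1)=2(1+q)(q^2-q+1)$, becomes after division by $1+q$
$$\frac{2(q^2-q+1)}{P(\lambda\mu)}+(q+q^{-1})\Bigl(\frac1{P(\lambda/\mu)}+1\Bigr)=0. \tag{22}$$
If $\lambda=\mu$, then $P(\lambda/\mu)=P(1)=1$, and (22) is twice (14) divided by $1+q$. So (22) holds in all cases. Write $\alpha,\beta$ for $\alpha_{\lambda\mu},\beta_{\lambda\mu}$. We have $q^2-q+1=-(d+1)q$, $\ 1+q^2=-dq$, $\ (1+q)(1+q^{-1})=x^2$, $\ (1+q)^2=qx^2$, so by (20)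
$$P(\lambda/\mu)=2-x^2(1+\alpha)=d-x^2\alpha,\qquad P(\lambda\mu)=1+q^2-qx^2(1+\beta)=-q(2+x^2\beta).$$
Both are nonzero by Lemma 3. Thus (22) becomes
$$\frac{2(d+1)}{2+x^2\beta}=\frac{d\,(1+d-x^2\alpha)}{d-x^2\alpha}.$$
The left side is nonzero, so $1+d-x^2\alpha\ne0$, and
$$x^2\beta=\frac{2(d+1)(d-x^2\alpha)}{d(1+d-x^2\alpha)}-2=-\frac{2x^2\alpha}{d(1+d-x^2\alpha)}. \tag{23}$$

**Step 5: independence within a class.** Fix a class $\mathcal C=\{\lambda\in R^0:q_\lambda=q\}$ with $d>1$. We show that the functions $\operatorname{Im}f_\lambda$, $\lambda\in\mathcal C$, have a positive definite Gram matrix. Recall Schur's product theorem: the entrywise (Hadamard) product of positive semidefinite matrices is positive semidefinite. Write $\gamma^{\circ m}$ for the $m$-th entrywise power. For example, the $m$-th entrywise power of $\begin{pmatrix}1&c\\c&1\end{pmatrix}$ is $\begin{pmatrix}1&c^m\\c^m&1\end{pmatrix}$, which tends to $I$ when $|c|<1$.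

Let $\gamma=(x^2\alpha_{\lambda\mu})_{\lambda,\mu\in\mathcal C}$. Since $Ef_\lambda=1$, $\alpha_{\lambda\mu}=E(f_\lambda-1)\overline{(f_\mu-1)}$. So $\gamma$ is the (real) Gram matrix of the functions $x(f_\lambda-1)$, and it is positive semidefinite. As $|f_\lambda|^2=x^{-2}$ on $S$, its diagonal entries are $x^2(x^{-2}-1)=1-x^2=d-1$. So $|\gamma_{\lambda\mu}|\le d-1<d+1$, and by (23), entrywise,
$$x^2(\alpha-\beta)=\gamma+\frac2d\cdot\frac{\gamma}{1+d-\gamma}=\gamma+\frac2d\sum_{m\ge1}\frac{\gamma^{\circ m}}{(1+d)^m}. \tag{24}$$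
Every term on the right is positive semidefinite.

*Off the diagonal, $|\gamma_{\lambda\mu}|<d-1$.* Suppose $\lambda\ne\mu$ and equality holds. The vectors $f_\lambda-1$ and $f_\mu-1$ have equal norms and a real inner product equal to $\pm$ the norm squared, so $f_\lambda-1=\pm(f_\mu-1)$ on $S$ (all weights on $S$ are positive).

* Sign $+$: $\lambda^l=\mu^l$ for all $l\in S$, and $\gcd(S)=1$ gives $\lambda=\mu$, a contradiction.
* Sign $-$: $|2-f_\mu|=|f_\lambda|=x^{-1}=|f_\mu|$ at every point of $S$, hence $\operatorname{Re}f_\mu\equiv1$ on $S$. On the other hand $E(\operatorname{Re}f_\mu)^2=\frac12\bigl(E|f_\mu|^2+Ef_\mu^2\bigr)=1+\frac12(\alpha_{\mu\mu}+\beta_{\mu\mu})$ and $E\operatorname{Re}f_\mu=1$. By (23) with $x^2\alpha_{\mu\mu}=d-1$ we have $x^2\beta_{\mu\mu}=-\frac{2(d-1)}{2d}$, so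
$$0=2x^2E(\operatorname{Re}f_\mu-1)^2=x^2(\alpha_{\mu\mu}+\beta_{\mu\mu})=(d-1)-\frac{d-1}{d}=\frac{(d-1)^2}{d}>0,$$
a contradiction.

Therefore $(d-1)^{-m}\gamma^{\circ m}\to I$ as $m\to\infty$, and some $\gamma^{\circ m}$ is positive definite. By (24) the matrix $\alpha-\beta$ is positive definite on $\mathcal C$. By (21) the functions $\operatorname{Im}f_\lambda$, $\lambda\in\mathcal C$, have a positive definite Gram matrix.

**Step 6: the dimension count.** Different classes are orthogonal by Step 3. So the functions $\operatorname{Im}f_\lambda$, with $\lambda\in R^0$ of $d>1$, are linearly independent in the real space of functions on $S$ that are odd under $l\mapsto k-l$. The dimension of that space is the number of two-element orbits of $l\mapsto k-l$ on $S$ (an odd function vanishes at $l=k/2$), which is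
$$\lfloor|S|/2\rfloor\le\lfloor(k-1)/2\rfloor=k/2-1.$$

*If every $\lambda\in R^0$ has $d>1$*, we get $k/2\le k/2-1$, impossible.

*Otherwise some $\lambda\in R^0$ has $d=1$.* Then $\operatorname{Re}q=-\frac12$ and $\operatorname{Im}q>0$, so $q=e^{2\pi i/3}$ and $|A(\lambda)|=|1+q|=1=\sum a_l$. Equality in the triangle inequality gives $\lambda^l=1+q=e^{i\pi/3}$ for all $l\in S$. As $\gcd(S)=1$, these equations determine $\lambda$, so there is only one such $\lambda$ in $R^0$. The other $k/2-1$ elements of $R^0$ have $d>1$, so $k/2-1\le\lfloor|S|/2\rfloor$. Now the order of $\lambda$ is a multiple of $6$, since a power of $\lambda$ has order $6$, and $\lambda^{l-l'}=1$ for $l,l'\in S$. So distinct elements of $S\subset[1,k-1]$ are at distance at least $6$, whence $k-2\ge6(|S|-1)$ and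
$$\frac k2-1\ge3|S|-3>\frac{|S|}2,$$
because $|S|\ge2$. This contradicts $k/2-1\le\lfloor|S|/2\rfloor$, and the claim is proved.

So $|S|=1$. By $S=k-S$ we have $S=\{k/2\}$, and $\gcd(S)=1$ gives $k=2$, $a_1=1$. The base equation is $u_{n+2}=u_{n+1}/u_n$, and the original equation is generated by it. (For this equation the count in Step 6 gives no contradiction: $R^0$ is the single root $e^{i\pi/3}$, which has $d=1$.)

## 11. The coefficients in orders two and three when $a_0>0$

By Sections 6 and 7, an equation with $a_0>0$ is generated by a normalized $p$-cycle of order $k'\in\{2,3\}$ with $S=\{1,\dots,k'-1\}$. We find its coefficients from Lemma 4.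

**Step 1: $k'=2$.** Here $P=z^2-az+1$ with $a=1-a_0\in(0,1)$ and $P_1=2-a$. Let $\lambda$ be a root and $q=\lambda^2$. Then $\lambda\ne-1$, since $P(-1)=2+a$. Also $q\ne-1$: otherwise $P(\lambda)=-a\lambda\ne0$. Since $\lambda+\lambda^{-1}=a$,
$$c:=q+q^{-1}=a^2-2,\qquad P(\lambda^2)=q^2-aq+1=q(c-a).$$
Divide (14) by $1+q$. As $\frac{q^3+1}{1+q}=q^2-q+1=q(c-1)$,
$$\frac{c-1}{c-a}+\frac{c}{2-a}=0,\qquad\text{that is,}\qquad (a^2-2)(a^2-a-2)=(3-a^2)(2-a).$$
As $a^2-a-2=(a-2)(a+1)$, dividing by $a-2$ gives $(a^2-2)(a+1)=a^2-3$, that is,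
$$a^3-2a+1=(a-1)(a^2+a-1)=0.$$
Since $a<1$, $a^2=1-a=a_0$. With $x=au$, the equation $x_{n+2}x_n=a^2+ax_{n+1}$ becomes $u_{n+2}u_n=1+u_{n+1}$.

**Step 2: $k'=3$.** By (4), $a_1=a_2=a$, with $a_0=1-2a$, $0<a<\frac12$, $P_1=2-2a$, and
$$P=z^3+1-az(z+1)=(z+1)\bigl(z^2-(1+a)z+1\bigr).$$
Let $\mu$ be a root of the quadratic factor and $\rho=\mu^3$. The quadratic factor takes the values $1-a$ at $1$ and $3+a$ at $-1$, so $\mu\ne\pm1$. Also $\rho\ne-1$: otherwise $\mu^2-\mu+1=0$, and comparison with $\mu^2-(1+a)\mu+1=0$ gives $a=0$. Using $\mu^2+1=(1+a)\mu$,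
$$P(-\mu)=(1-\mu)\bigl(\mu^2+(1+a)\mu+1\bigr)=2(1+a)\mu(1-\mu),\qquad 1-\rho=(1-\mu)(1+\mu+\mu^2)=(2+a)\mu(1-\mu).$$
Now (16) gives $2(1+a)=(2+a)(2-2a)$, that is, $a^2+2a-1=0$. So $a_0=1-2a=a^2$, and with $x=au$ the equation becomes $u_{n+3}u_n=1+u_{n+1}+u_{n+2}$.

## 12. Converse, minimal periods, and the list for each order

**Every non-trivial cycle is on the list.** By Section 3 a non-trivial cycle is equivalent to some (2) with $S\ne\emptyset$. If $a_0=0$, Section 10 shows that it is generated by $u_{n+2}=u_{n+1}/u_n$, so it is (i) with $m=k/2$. If $a_0>0$, Sections 6, 7 and 11 show that it is generated by the 5-cycle or the 8-cycle, so it is equivalent to (ii) or (iii).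

**Everything on the list is a cycle with the stated minimal period.** By Section 2 the base equations are 6-, 5- and 8-cycles. Each of (i)–(iii) consists of $m$ interleaved copies of its base equation, so it is a $6m$-, $5m$-, $8m$-cycle respectively. These periods are minimal. Rescaling conjugates $F$ by a homothety and does not change the characteristic polynomial at the fixed point. For (i)–(iii) it is $P_0(z^m)$, where $P_0$ is respectively
$$z^2-z+1,\qquad z^2-2\cos\bigl(\tfrac{2\pi}5\bigr)z+1,\qquad (z+1)(z^2-\sqrt2\,z+1).$$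
Here we used that the positive root of $a^2+a=1$ is $\frac{\sqrt5-1}2=2\cos\frac{2\pi}5$, and that $1+a=\sqrt2$ when $a^2+2a=1$, $a>0$. These $P_0$ have the roots $e^{2\pi i/6}$, $e^{2\pi i/5}$, $e^{2\pi i/8}$. So $e^{2\pi i/(6m)}$, $e^{2\pi i/(5m)}$, $e^{2\pi i/(8m)}$ respectively is an eigenvalue of $DF$. If $F^N=\mathrm{id}$, its $N$-th power is $1$, so its order $6m$, $5m$, $8m$ divides $N$.

**The types are inequivalent and non-trivial.** Rescaling preserves $S$ and whether $a_0=0$. Types (i) and (ii) both have $S=\{k/2\}$, with $a_0=0$ and $a_0\ne0$ respectively. Type (iii) has $S=\{k/3,2k/3\}$. For the trivial cycle $c/x_n$ the set $S$ is empty, and the trivial cycle $x_{n+k}=x_n$ is increasing in $x_n$ while (i)–(iii) are decreasing in it. This gives the count $2\cdot[2\mid k]+[3\mid k]$ and proves Theorem 1. $\blacksquare$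

For the orders in the question, the theorem says the following, up to equivalence.

* $k=6$: the non-trivial cycles are exactly $u_{n+6}=u_{n+3}/u_n$, $u_{n+6}=(1+u_{n+3})/u_n$ and $u_{n+6}=(1+u_{n+4}+u_{n+2})/u_n$.
* $k=8$ and $k=10$: exactly $u_{n+k}=u_{n+k/2}/u_n$ and $u_{n+k}=(1+u_{n+k/2})/u_n$.
* $k\ge12$: exactly these two when $2\mid k$, together with $u_{n+k}=(1+u_{n+2k/3}+u_{n+k/3})/u_n$ when $3\mid k$; none when $\gcd(k,6)=1$.

All of them are generated by the three base cycles, so no new non-trivial $p$-cycle of the form (1) exists for any $k$.
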